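
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Subnormal generators and non-unitary operators\\ with spectrum the unit circle}


\begin{abstract}
We construct a non-unitary Hilbert space operator $A$ with spectrum the unit circle such that the
unital $C^*$-algebra $C^*(A)$ is also generated by a subnormal operator; $A$ can even be taken similar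
to a unitary. In the opposite direction, $C^*(A)$ can never be of type~I for such an $A$. For the
Toeplitz-like algebras $E_B$ that carry the construction, we show that a generator with spectrum the
circle exists exactly when $[1_B]=0$ in $K_0(B)$.
\end{abstract}

\section{The question and the answer}

\subsection{The question}

Let $\mathcal H$ be a separable complex Hilbert space. For $A\in\mathcal B(\mathcal H)$ let $C^*(A)$ be
the $C^*$-algebra generated by $A$ and the identity $I$. An element $S\in C^*(A)$ is a \emph{generator}
of $C^*(A)$ if $C^*(S)=C^*(A)$. An operator $S$ is \emph{subnormal} if it is the restriction of a normal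
operator $N$ on a larger Hilbert space to an invariant subspace. Write $\sigma(A)$ for the spectrum of
$A$, $\mathbb D$ for the open unit disc and $\partial\mathbb D$ for the unit circle. The paper
\cite{SHG} asks:
\begin{quote}
If $\sigma(A)=\partial\mathbb D$ and $A$ is not unitary, can $C^*(A)$ have a subnormal generator?
\end{quote}
If in addition $A$ is essentially normal, that is, $A^*A-AA^*$ is compact, it is known that the answer
is no.

The two properties in the question pull in opposite directions. A normal operator with spectrum in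
$\partial\mathbb D$ is unitary, so $A$ is not normal and $C^*(A)$ is not commutative; hence a subnormal
generator $S$ would not be normal either. The model of a non-normal subnormal operator is the unilateral
shift $s$, the restriction of the bilateral shift to a half-line: its spectrum is the whole closed disc,
and $s-\lambda$ is bounded below but not onto for $|\lambda|<1$. By contrast $A-\lambda$ is invertible
for all these $\lambda$. One would guess that one algebra cannot accommodate both operators.

\subsection{A test case: the Toeplitz algebra}\label{sec:toeplitz}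

Let $\mathcal T=C^*(s)$, acting on $\ell^2=\ell^2(\mathbb Z_{\ge0})$. Recall that $\mathcal T$ contains
the algebra $\mathcal K$ of compact operators and that $\mathcal T/\mathcal K\cong C(\partial\mathbb D)$,
with $s$ mapping to the coordinate function $z$. The algebra $\mathcal T$ has the subnormal generator
$s$. Suppose also $\mathcal T=C^*(A)$ with $\sigma(A)=\partial\mathbb D$. The image
$f\in C(\partial\mathbb D)$ of $A$ generates $C(\partial\mathbb D)$, so $f$ is injective, and its values
lie in $\sigma(A)=\partial\mathbb D$. An injective continuous map $\partial\mathbb D\to\partial\mathbb D$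
is a homeomorphism, because a circle does not embed in a proper arc. So $f$ has winding number $\pm1$, and the
Fredholm index of $A$ is $\mp1$. But $A$ is invertible, so its index is $0$: a contradiction.

What stood in the way is a single number, the rank of $1-ss^*$, that is, the class of this projection
in $K_0(\mathcal K)=\mathbb Z$. If the compact operators are replaced by $B\otimes\mathcal K$ for a
unital $C^*$-algebra $B$, the obstruction becomes the class $[1_B]\in K_0(B)$, and this class may
vanish: it does as soon as $B$ contains two isometries with orthogonal ranges whose range projections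
sum to $1$, for then $[1_B]=[1_B]+[1_B]$. This is the idea of the paper. Two things then remain to be
done: build a subnormal generator, and turn the vanishing of the obstruction into an actual generator
with spectrum $\partial\mathbb D$.

\subsection{Results}

\begin{theorem}\label{thm:exist}
There exist a separable Hilbert space $\mathcal H$ and a non-unitary $A\in\mathcal B(\mathcal H)$,
similar to a unitary, with $\sigma(A)=\partial\mathbb D$, such that $C^*(A)$ has a subnormal generator.
\end{theorem}

The next theorem says that the mechanism just described is forced: every example contains a non-unitary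
isometry $V$ for which the class of $1-VV^*$ vanishes. Write $\sigma_{ap}(S)$ for the approximate point
spectrum, the set of $\lambda$ such that $S-\lambda$ is not bounded below. A unital $C^*$-algebra $D$ is
\emph{stably finite} if no matrix algebra $M_k(D)$ contains a projection that is Murray--von Neumann
equivalent to a proper subprojection of itself.

\begin{theorem}\label{thm:obstruct}
Let $A$ be non-unitary with $\sigma(A)=\partial\mathbb D$, and suppose that $\mathcal A=C^*(A)$ has a
subnormal generator. Let $\mathcal J$ be the commutator ideal of $\mathcal A$. Then: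
\begin{enumerate}
\item[(1)] for every subnormal generator $S$, $\sigma_{ap}(S)$ is a Jordan curve $\Gamma$ and
$\sigma(S)=\Gamma\cup\operatorname{int}\Gamma$; moreover $\mathcal A/\mathcal J\cong C(\partial\mathbb D)$;
\item[(2)] there is a non-unitary isometry $V\in\mathcal A$ such that $P=1-VV^*$ generates $\mathcal J$
as a closed ideal and $[P]=0$ in $K_0(P\mathcal AP)$;
\item[(3)] no nonzero quotient of $P\mathcal AP$ is stably finite; in particular $\mathcal A$ is not of
type~I.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:typeI}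
If $\sigma(A)=\partial\mathbb D$, $A$ is not unitary, and $C^*(A)$ is of type~I, then $C^*(A)$ has no
subnormal generator. This covers all essentially normal $A$.
\end{corollary}

To state the last result, let $H_0\ne0$ be a separable Hilbert space and $B\subseteq\mathcal B(H_0)$ a
$C^*$-algebra containing $1=I_{H_0}$. Let $e_{ij}$ be the matrix units on $\ell^2$, so
$s=\sum_n e_{n+1,n}$, and let $B\otimes\mathcal K\subseteq\mathcal B(H_0\otimes\ell^2)$ be the closed
span of $\{x\otimes e_{ij}:x\in B\}$. Put
\[
E_B=1\otimes\mathcal T+B\otimes\mathcal K .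
\]
We call $B$ \emph{singly generated} if it is generated, together with $1$, by one element.

\begin{theorem}\label{thm:criterion}
Let $B\ne0$ be a singly generated unital $C^*$-algebra acting faithfully and unitally on a separable
Hilbert space. Then $E_B$ has a subnormal generator, and the following are equivalent:
\begin{enumerate}
\item[(i)] $E_B=C^*(A)$ for some $A$ with $\sigma(A)=\partial\mathbb D$ (such an $A$ is automatically
non-unitary, as $E_B$ is not commutative);
\item[(ii)] $E_B$ contains an invertible element whose image in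
$E_B/(B\otimes\mathcal K)=C(\partial\mathbb D)$ is $z$;
\item[(iii)] $[1_B]=0$ in $K_0(B)$.
\end{enumerate}
When these hold, $A$ can be chosen similar to a unitary.
\end{theorem}

Section~\ref{sec:EB} collects the facts about $E_B$ and $K$-theory. Sections~\ref{sec:subnormal}
and~\ref{sec:circle} build the two generators and prove Theorem~\ref{thm:exist};
Section~\ref{sec:obstruction} proves Theorem~\ref{thm:obstruct} and its corollary, and
Section~\ref{sec:criterion} proves Theorem~\ref{thm:criterion}.

\section{The algebras $E_B$ and some $K$-theory}\label{sec:EB}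

\subsection{The algebra $E_B$}

We view operators on $H_0\otimes\ell^2$ as infinite matrices with operator entries. Let $\delta_n$ be
the standard basis of $\ell^2$, and call $H_0\otimes\delta_n$ the \emph{$n$th coordinate}.

Since $(1\otimes s)(x\otimes e_{ij})=x\otimes e_{i+1,j}$, while $(1\otimes s^*)(x\otimes e_{ij})$ is
$x\otimes e_{i-1,j}$ or $0$, the algebra $B\otimes\mathcal K$ is an ideal of $E_B$. The sum of a
$C^*$-algebra and an ideal is closed, so $E_B$ is a $C^*$-algebra, generated by $1\otimes s$ and
$B\otimes\mathcal K$. If $T\in\mathcal T$ and $1\otimes T\in B\otimes\mathcal K$, apply the slice map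
$\omega\otimes\mathrm{id}$ for a vector state $\omega$ on $\mathcal B(H_0)$. It sends $x\otimes e_{ij}$
to $\omega(x)e_{ij}$ and $1\otimes T$ to $T$, so $T\in\mathcal K$. Conversely
$1\otimes\mathcal K\subseteq B\otimes\mathcal K$ because $1\in B$. Hence
$(1\otimes\mathcal T)\cap(B\otimes\mathcal K)=1\otimes\mathcal K$, and
\[
E_B/(B\otimes\mathcal K)\cong\mathcal T/\mathcal K\cong C(\partial\mathbb D).
\]
Let $q:E_B\to C(\partial\mathbb D)$ be the quotient map; thus $q(1\otimes s)=z$. We shall use twice the
following remark:
\begin{equation}\label{eq:gen}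
\text{if } D-1\otimes s\in B\otimes\mathcal K\subseteq C^*(D),\ \text{ then } C^*(D)=E_B
\text{ and } q(D)=z .
\end{equation}
Indeed $D\in E_B$, and $1\otimes s=D-(D-1\otimes s)\in C^*(D)$.

Taking real and imaginary parts of a generator, we see that $B$ is singly generated if and only if
$B=C^*(a,b)$ (the algebra generated by $a,b$ and $1$) with $a,b$ self-adjoint. After affine changes
$a\mapsto\alpha a+\beta$ we may take $0\le a,b\le1$.

\subsection{Facts from $K$-theory}\label{sec:ktheory}

We write $p\sim p'$ for Murray--von Neumann equivalence ($p=v^*v$, $p'=vv^*$), and $1_k$ for the unit of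
$M_k(D)$ when the unital $C^*$-algebra $D$ is clear from the context.
\begin{enumerate}
\item[(K1)] For a unital $C^*$-algebra $D$ and projections $p,p'\in M_n(D)$, one has $[p]=[p']$ in
$K_0(D)$ if and only if $p\oplus1_k\sim p'\oplus1_k$ for some $k\ge0$.
\item[(K2)] Let $0\to\mathcal I\to\mathcal E\to\mathcal F\to0$ be exact with $\mathcal E$ unital, and let
$\partial:K_1(\mathcal F)\to K_0(\mathcal I)$ be the index map. If an invertible $u\in\mathcal F$ lifts
to an invertible element of $\mathcal E$, then $\partial[u]=0$. If a unitary $u\in\mathcal F$ lifts to an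
isometry $v\in\mathcal E$, then $\partial[u]=-[1-vv^*]$.
\item[(K3)] $K_1(C(\partial\mathbb D))\cong\mathbb Z$ by the winding number, with generator $[z]$. In
particular $[f]=\pm[z]$ for every homeomorphism $f:\partial\mathbb D\to\partial\mathbb D$.
\item[(K4)] The map $x\mapsto x\otimes e_{00}$ induces $K_0(B)\cong K_0(B\otimes\mathcal K)$. More
generally (L.~G.~Brown, 1977), if $P$ is a projection in a separable $C^*$-algebra $\mathcal I$ and
generates $\mathcal I$ as a closed ideal ($P$ is \emph{full}), the inclusion
$P\mathcal IP\subseteq\mathcal I$ induces an isomorphism on $K_0$.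
\end{enumerate}

\section{A subnormal generator for $E_B$}\label{sec:subnormal}

\paragraph{The scalar model.} Let $c_1,c_2,c_3\ge0$ have sum $1$, let $\tau_1,\tau_2,\tau_3>0$, and put
$m_n=\sum_j\tau_j^{2n}c_j$. The weighted shift $S$ with weights $(m_{n+1}/m_n)^{1/2}$, $n\ge0$, is
subnormal. To see this, put $T=\mathrm{diag}(\tau_1,\tau_2,\tau_3)$, let $Z$ be the bilateral shift, and
let $y=(c_j^{1/2})_j\in\mathbb C^3$. The normal operator $N=T\otimes Z$ sends $T^ny\otimes\delta_n$ to
$T^{n+1}y\otimes\delta_{n+1}$, and $\|T^ny\|^2=m_n$. So the restriction of $N$ to the closed span of the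
orthogonal vectors $T^ny\otimes\delta_n$, $n\ge0$, is the weighted shift. Moreover $S$ remembers the
moments: $e_{00}S^{*n}S^ne_{00}=m_ne_{00}$, as $m_0=1$. Nothing here needs the $c_j$ to be numbers. If
they are replaced by positive \emph{operators} $Q_j$, commuting or not, then the shift remembers the
operators $M_n=\sum_j\tau_j^{2n}Q_j$, and from finitely many of these the $Q_j$ can be recovered. So we
hide the generators of $B$ in the $Q_j$. One constraint remains: the shift must equal $1\otimes s$ modulo
$B\otimes\mathcal K$, so its weights must tend to $1$. For this we let the largest $\tau_j$ be $1$ and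
make the corresponding $Q_j$ invertible.

\begin{proposition}\label{prop:subnormal}
If $B$ is singly generated, then $E_B$ has a subnormal generator.
\end{proposition}

\begin{proof}
Let $B=C^*(a,b)$ with $0\le a,b\le1$. Put
\[
Q_1=\tfrac a4,\quad Q_2=\tfrac b4,\quad Q_3=1-\tfrac{a+b}4\ge\tfrac12,\qquad
\tau_1^2=\tfrac14,\quad\tau_2^2=\tfrac12,\quad\tau_3=1,
\]
with $\tau_j>0$, and $M_n=\sum_j\tau_j^{2n}Q_j\in B$. Then
\[
M_0=1,\qquad M_n\ge Q_3\ge\tfrac12,\qquad \tfrac14M_n\le M_{n+1}\le M_n,\qquad
M_n\to Q_3\ \text{in norm}.
\]
Put $W_n=M_{n+1}^{1/2}M_n^{-1/2}\in B$. Each $W_n$ is invertible. Since square roots and inverses are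
norm continuous on positive operators bounded below by $\frac12$, $W_n\to Q_3^{1/2}Q_3^{-1/2}=1$ in
norm. Moreover $W_n^*W_n=M_n^{-1/2}M_{n+1}M_n^{-1/2}$ lies between $\frac14$ and $1$. Let
\[
S=\sum_nW_n\otimes e_{n+1,n},
\]
a contraction with $S^*S\ge\frac14$.

\emph{$S$ is subnormal.} The map $J:H_0\to H_0\otimes\mathbb C^3$, $Jx=(Q_j^{1/2}x)_j$, is an isometry
because $\sum_jQ_j=1$. Let $T=1\otimes\mathrm{diag}(\tau_1,\tau_2,\tau_3)$ on $H_0\otimes\mathbb C^3$,
let $Z$ be the bilateral shift on $\ell^2(\mathbb Z)$, and put $N=T\otimes Z$. This is normal, being the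
product of the positive operator $T\otimes1$ and the unitary $1\otimes Z$, which commute. Since
$J^*T^{2n}J=M_n$, the operator
\[
\Phi_n=T^nJM_n^{-1/2}
\]
is an isometry, with closed range $T^nJH_0$. The closed subspace
$\mathcal L=\bigoplus_{n\ge0}T^nJH_0\otimes\delta_n$ is invariant under $N$, and
\[
T\Phi_n=T^{n+1}JM_n^{-1/2}=\Phi_{n+1}M_{n+1}^{1/2}M_n^{-1/2}=\Phi_{n+1}W_n .
\]
Hence the unitary $x\otimes\delta_n\mapsto\Phi_nx\otimes\delta_n$ of $H_0\otimes\ell^2$ onto
$\mathcal L$ carries $S$ to $N|_{\mathcal L}$.

\emph{$S$ generates $E_B$.} We have $S-1\otimes s=\sum_n(W_n-1)\otimes e_{n+1,n}\in B\otimes\mathcal K$: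
the tail of this sum from $n=k$ on has norm $\sup_{n\ge k}\|W_n-1\|\to0$. By \eqref{eq:gen} it remains
to show $B\otimes\mathcal K\subseteq C^*(S)$.

Since $S^*S\ge\frac14$, the isometry $V=S(S^*S)^{-1/2}$ lies in $C^*(S)$. Its range is
$\operatorname{ran}S$, which is closed and equals $\bigoplus_{n\ge1}H_0\otimes\delta_n$ because every
$W_n$ is invertible. So $1\otimes e_{00}=1-VV^*\in C^*(S)$. The product of the first $n$ weights
telescopes:
\[
W_{n-1}\cdots W_0=M_n^{1/2}M_0^{-1/2}=M_n^{1/2},\qquad\text{so}\qquad
(1\otimes e_{00})S^{*n}S^n(1\otimes e_{00})=M_n\otimes e_{00}\in C^*(S).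
\]
The operators $M_0,M_1,M_2$ are obtained from $Q_1,Q_2,Q_3$ by the Vandermonde matrix with the distinct
nodes $\frac14,\frac12,1$, which is invertible. So they have the same linear span as $Q_1,Q_2,Q_3$,
which contains $a$, $b$ and $1$, and therefore $B\otimes e_{00}\subseteq C^*(S)$. Finally, for $x\in B$,
\[
S^n(x\otimes e_{00})=M_n^{1/2}x\otimes e_{n0},
\]
and $M_n^{1/2}$ is invertible in $B$, so $B\otimes e_{n0}\subseteq C^*(S)$ for all $n$. Taking products
$(x\otimes e_{i0})(1\otimes e_{j0})^*=x\otimes e_{ij}$ gives $B\otimes\mathcal K\subseteq C^*(S)$.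
\end{proof}

\section{A generator with spectrum the circle}\label{sec:circle}

\subsection{The smallest case: a unitary that looks like the shift}\label{sec:smallest}

We first remove the index obstruction of Section~\ref{sec:toeplitz} by hand. On
$H_1=\ell^2(\mathbb Z_{\ge0})$ let
\[
t_1\delta_n=\delta_{2n},\qquad t_2\delta_n=\delta_{2n+1}.
\]
These are isometries with $t_1t_1^*+t_2t_2^*=1$. On $H_1\otimes\ell^2$ define
\[
U=\begin{pmatrix}t_1^*&0&0&\cdots\\ t_2^*&0&0&\cdots\\ 0&1&0&\cdots\\ 0&0&1&\cdots\\
\vdots&\vdots&\vdots&\ddots\end{pmatrix},\qquad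
\begin{aligned}
&\delta_{2n}\otimes\delta_0\mapsto\delta_n\otimes\delta_0,\qquad
\delta_{2n+1}\otimes\delta_0\mapsto\delta_n\otimes\delta_1,\\
&\delta_n\otimes\delta_k\mapsto\delta_n\otimes\delta_{k+1}\quad(k\ge1).
\end{aligned}
\]
This is a permutation of the basis vectors $\delta_n\otimes\delta_k$, so $U$ is unitary. It differs from
$1\otimes s$ only in the column of coordinate $0$:
$U-1\otimes s=t_1^*\otimes e_{00}+(t_2^*-1)\otimes e_{10}$. The shift $1\otimes s$ misses coordinate
$0$; $U$ repairs this by splitting coordinate $0$ into two copies of itself. With $B=C^*(t_1,t_2)$ we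
have found an invertible element of $E_B$ lying over $z$.

But $U$ is unitary and generates only a commutative algebra. The next step is to replace it by a similar
operator $A=RUR^{-1}$, with $R\in E_B$ positive and invertible, which has the same spectrum and can carry
information about $B$. If $R$ is diagonal, the entries of $A$ are ratios of consecutive entries of $R$,
and they can be read off from $A^*A$ as long as the columns of $A$ do not interfere. To keep the two
generators of $B$ apart from each other and from the splitting $w=\binom{t_1^*}{t_2^*}$, we lengthen the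
loop: four coordinates instead of one are traversed before the splitting. The two in the middle carry
$R$-entries built from $a$ and from $b$, and the first and last have $R$-entry $1$, so that the splitting
stays unweighted.

\subsection{The general construction}

For Theorem~\ref{thm:criterion} we need a slightly more general splitting, one that turns $m$ copies of
$H_0$ into $m+1$ copies. Then single coordinates must be replaced by blocks of length $m$, and we need
generators for $M_m(B)$.

\begin{lemma}\label{lem:matrix}
If $B$ is singly generated, then for every $m\ge1$ there are $a,b\in M_m(B)$ with $0\le a,b\le1$ and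
$C^*(a,b)=M_m(B)$.
\end{lemma}

\begin{proof}
Let $B=C^*(a_0,b_0)$ with $0\le a_0,b_0\le1$, let $f_{ij}$ be the matrix units of $M_m$, and put
\[
X=a_0f_{11}+\sum_{i\ge2}(2i-1)f_{ii},\qquad Y=b_0f_{11}+\sum_{i<m}(f_{i,i+1}+f_{i+1,i}).
\]
The diagonal entries of $X$ have spectra in the pairwise disjoint sets $[0,1],\{3\},\{5\},\dots$, so the
functional calculus of $X$ gives all $f_{ii}$ and $a_0f_{11}$. Then $f_{ii}Yf_{i+1,i+1}=f_{i,i+1}$ and
$f_{11}Yf_{11}=b_0f_{11}$. So $C^*(X,Y)$ contains all $f_{ij}$ and $Bf_{11}$, hence equals $M_m(B)$.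
Affine changes of $X$ and $Y$ give $a$ and $b$.
\end{proof}

\begin{proposition}\label{prop:circle}
Let $B$ be singly generated, and suppose that for some $m\ge1$ there is $w\in M_{m+1,m}(B)$ with
$w^*w=1_m$ and $ww^*=1_{m+1}$. Then $E_B=C^*(A)$ for some $A$ that is similar in $E_B$ to a unitary, is
not unitary, and has $\sigma(A)=\partial\mathbb D$.
\end{proposition}

\begin{proof}
\emph{Construction.} Take $a,b\in M_m(B)$ as in Lemma~\ref{lem:matrix}. Split the coordinates
$0,\dots,4m-1$ of $H_0\otimes\ell^2$ into four consecutive blocks $L_0,L_1,L_2,L_3$, each a copy of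
$H_0^m$. For $x\in M_m(B)$ let $[x]_{ij}$ denote the operator that acts as $x$ from $L_j$ to $L_i$ and is
zero elsewhere; so $[x]_{ij}[y]_{jk}=[xy]_{ik}$ and $[x]_{ij}^*=[x^*]_{ji}$. Write $w=\binom{w_1}{w_2}$
with $w_1\in M_m(B)$ and $w_2\in M_{1,m}(B)$. The condition $ww^*=1_{m+1}$ contains
\begin{equation}\label{eq:w2}
w_1w_2^*=0,\qquad w_2w_2^*=1 .
\end{equation}
Define $U$ as follows:
\begin{itemize}
\item $U$ maps $L_0\to L_1\to L_2\to L_3$ identically;
\item $U$ maps $L_3$ to $L_0\oplus(H_0\otimes\delta_{4m})$ by $w$;
\item $U(x\otimes\delta_n)=x\otimes\delta_{n+1}$ for $n\ge4m$.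
\end{itemize}
Because $w$ is unitary from $H_0^m$ onto $H_0^{m+1}$, $U$ maps the first $4m$ coordinates unitarily onto
the first $4m+1$, and the remaining coordinates onto the remaining ones. So $U$ is unitary. The matrix of
$U-1\otimes s$ has finitely many nonzero entries, all in $B$, so $U\in E_B$.

Let $r,r'\in M_m(B)$ be the positive elements with
\[
r^2=2+a,\qquad r'^2=12+3b,
\]
and let $R$ be $\mathrm{diag}(1,r,r',1)$ on $L_0\oplus L_1\oplus L_2\oplus L_3$ and $1$ on the other
coordinates. Then $R$ is positive and invertible in $E_B$. Put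
\[
A=RUR^{-1}\in E_B .
\]
Explicitly (see Figure~\ref{fig:A}), $A$ acts as $[r]_{10}$ on $L_0$, as $[r'r^{-1}]_{21}$ on $L_1$, as
$[r'^{-1}]_{32}$ on $L_2$, as $w$ from $L_3$ to $L_0\oplus(H_0\otimes\delta_{4m})$, and as the shift on
coordinates $n\ge4m$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node[draw] (L0) at (0,0) {$L_0$};
\node[draw] (L1) at (2.1,0) {$L_1$};
\node[draw] (L2) at (4.2,0) {$L_2$};
\node[draw] (L3) at (6.3,0) {$L_3$};
\node (c0) at (8.6,0) {$\delta_{4m}$};
\node (c1) at (10.7,0) {$\delta_{4m+1}$};
\node (c2) at (12.5,0) {$\cdots$};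
\draw[->] (L0) -- node[above] {$r$} (L1);
\draw[->] (L1) -- node[above] {$r'r^{-1}$} (L2);
\draw[->] (L2) -- node[above] {$r'^{-1}$} (L3);
\draw[->] (L3) -- node[above] {$w_2$} (c0);
\draw[->] (c0) -- node[above] {$1$} (c1);
\draw[->] (c1) -- node[above] {$1$} (c2);
\draw[->] (L3) to[bend left=30] node[below] {$w_1$} (L0);
\end{tikzpicture}
\caption{The operator $A=RUR^{-1}$. Boxes are blocks of $m$ coordinates, $\delta_n$ stands for the
single coordinate $H_0\otimes\delta_n$, and each arrow carries the entry by which $A$ acts. The $m$
copies of $H_0$ in $L_3$ are split by the unitary $w=\binom{w_1}{w_2}$ into $m+1$ copies; $m$ of them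
return to $L_0$ and one leaves along the shift. Setting $r=r'=1$ gives the unitary $U$.}
\label{fig:A}
\end{figure}

\emph{The operator $A^*A$.} The columns of $A$ belonging to $L_0,\dots,L_3$ and to the single coordinates
$n\ge4m$ occupy disjoint sets of rows, and $w^*w=1_m$. So $A^*A$ is block diagonal:
\[
A^*A=\mathrm{diag}\bigl(r^2,\ r^{-1}r'^2r^{-1},\ r'^{-2},\ 1,\ 1,1,\dots\bigr).
\]
Here $\sigma(r^2)\subseteq[2,3]$ and $\sigma(r'^{-2})\subseteq[\frac1{15},\frac1{12}]$. Since
$12r^{-2}\le r^{-1}r'^2r^{-1}\le15r^{-2}$ and $\frac13\le r^{-2}\le\frac12$, the second entry has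
spectrum in $[4,\frac{15}2]$. These three sets and $\{1\}$ are pairwise disjoint, so by functional
calculus of $A^*A$
\[
p_i=[1]_{ii}\in C^*(A)\qquad(i=0,1,2).
\]

\emph{$A$ generates $E_B$.} By \eqref{eq:gen} it suffices to show $B\otimes\mathcal K\subseteq C^*(A)$,
because $A-1\otimes s$ has finitely many nonzero entries, all in $B$.
\begin{itemize}
\item From $A^*Ap_0=[r^2]_{00}=[2+a]_{00}$ we get $[x]_{00}\in C^*(A)$ for all $x\in C^*(a)$, in
particular for $x=r^{-1}$. So $Ap_0\,[r^{-1}]_{00}=[1]_{10}\in C^*(A)$, and conjugating by it,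
$[x]_{11}\in C^*(A)$ for $x\in C^*(a)$.
\item From $A^*Ap_2=[r'^{-2}]_{22}$ we get $[x]_{22}\in C^*(A)$ for all $x\in C^*(b)$. So
$[r'^{-1}]_{22}\,Ap_1\,[r]_{11}=[r'^{-1}r'r^{-1}r]_{21}=[1]_{21}\in C^*(A)$.
\item Hence $[1]_{ij}\in C^*(A)$ for $i,j\le2$. Moving $a$ and $b$ to one corner, where they generate
$M_m(B)$, we get $[x]_{ij}\in C^*(A)$ for all $x\in M_m(B)$ and $i,j\le2$.
\item Since $A[x]_{22}=[r'^{-1}x]_{32}$ and $r'$ is invertible in $M_m(B)$, the same holds for all
$i,j\le3$.
\item Let $y\in M_{1,m}(B)$. Then $w_2^*y\in M_m(B)$, and by \eqref{eq:w2} the operator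
$A[w_2^*y]_{33}$ acts on $L_3$ by $ww_2^*y=\binom{0}{y}$; that is, it is $y$ from $L_3$ to coordinate
$4m$. Multiplying by $A^n$ on the left moves it to coordinate $4m+n$. Together with the preceding step,
$B\otimes e_{kj}\subseteq C^*(A)$ for every $k\ge0$ and every coordinate $j$ of $L_3$.
\end{itemize}
Products $(x\otimes e_{kj})(1\otimes e_{lj})^*=x\otimes e_{kl}$ now give
$B\otimes\mathcal K\subseteq C^*(A)$.

\emph{Spectrum.} By similarity $\sigma(A)=\sigma(U)\subseteq\partial\mathbb D$. On the other hand
$q(A)=z$ by \eqref{eq:gen}, so $\sigma(A)\supseteq\sigma(z)=\partial\mathbb D$. Finally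
$A^*Ap_0=[r^2]_{00}$ with $r^2\ge2$, so $A^*A\ne1$ and $A$ is not unitary.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:exist}}

Both propositions ask $B$ to be singly generated. Passing from $C^*(t_1,t_2)$, with $t_1,t_2$ as in
Section~\ref{sec:smallest}, to matrices over it makes this evident. Let $H_0=\mathbb C^4\otimes H_1$ and
$B=M_4\otimes C^*(t_1,t_2)$, and let $f_{ij}$ be the matrix units of $M_4$. Put
\[
a=\sum_{i=1}^4i\,f_{ii}\otimes1,\qquad
b=\begin{pmatrix}0&1&t_1&0\\ 1&0&1&t_2\\ t_1^*&1&0&1\\ 0&t_2^*&1&0\end{pmatrix}.
\]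
These are self-adjoint. The element $a$ gives all $f_{ii}\otimes1$. Cutting $b$ by these gives
$f_{i,i+1}\otimes1$, hence all $f_{ij}\otimes1$, and also $f_{13}\otimes t_1$ and $f_{24}\otimes t_2$.
So $C^*(a,b)=B$. With $v_i=1_4\otimes t_i$, the column $w=\binom{v_1^*}{v_2^*}\in M_{2,1}(B)$ satisfies
\[
w^*w=v_1v_1^*+v_2v_2^*=1,\qquad ww^*=(v_i^*v_j)_{i,j}=1_2 .
\]
Proposition~\ref{prop:circle} with $m=1$ gives a non-unitary $A$, similar to a unitary, with
$\sigma(A)=\partial\mathbb D$ and $C^*(A)=E_B$. Proposition~\ref{prop:subnormal} gives a subnormal $S$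
with $C^*(S)=E_B$. \qed

\begin{remark}
In Theorem~\ref{thm:exist}, $A$ can be taken arbitrarily close in norm to a unitary, and $S$ arbitrarily
close to an isometry. In Proposition~\ref{prop:subnormal} use $Q_1=\delta a$, $Q_2=\delta b$,
$Q_3=1-\delta(a+b)$ with $0<\delta\le\frac14$; the proof is unchanged. Since
$0\le1-M_n\le\delta(a+b)\le2\delta$, $M_n\to1$ uniformly in $n$ as $\delta\to0$, and so
$\|S-1\otimes s\|=\sup_n\|W_n-1\|\to0$. In Proposition~\ref{prop:circle} use, for $\delta>0$,
$r^2=1+\delta(1+a)$ and $r'^2=(1+2\delta)(1+3\delta+\delta b)$. The first three entries of $A^*A$ then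
have spectra in $[1+\delta,1+2\delta]$, $[1+3\delta,\infty)$ and $(0,1)$. These sets and $\{1\}$ are
pairwise disjoint, so the argument is unchanged. As $\delta\to0$ we have $R\to1$, while $U$ does not
depend on $\delta$, so $A\to U$.
\end{remark}

\section{What a subnormal generator forces}\label{sec:obstruction}

In this section $A$ is non-unitary with $\sigma(A)=\partial\mathbb D$, and $\mathcal A=C^*(A)$ has a
subnormal generator. We prove Theorem~\ref{thm:obstruct}. The plan is to run the argument for the
Toeplitz algebra in reverse. The characters of $\mathcal A$ are visible both as the points of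
$\sigma_{ap}(S)$ and inside $\sigma(A)$. Non-normality of $S$ forces both sets of values to be full
topological circles, and after a conformal change of generator $S$ behaves like a shift. Its polar part
$V$ and the invertible $A$ have, up to sign, the same image in $K_1$ of $C(\partial\mathbb D)$, and so
the index of $V$ must vanish in $K$-theory.

We use that a subnormal operator $S=N|_{\mathcal H}$ is \emph{hyponormal}: $S^*S\ge SS^*$, since
$\|S^*x\|\le\|N^*x\|=\|Nx\|=\|Sx\|$ for $x\in\mathcal H$. The same applies to $S-\lambda$.

\subsection{Characters}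

Let $X$ be the compact space of characters of $\mathcal A$.

\begin{lemma}\label{lem:char}
For every subnormal generator $S$ of $\mathcal A$, the map $\chi\mapsto\chi(S)$ is a homeomorphism of
$X$ onto $\sigma_{ap}(S)$. The map $\chi\mapsto\chi(A)$ is a homeomorphism of $X$ onto a compact set
$X_A\subseteq\partial\mathbb D$.
\end{lemma}

\begin{proof}
Both maps are continuous, and injective because $S$ and $A$ are generators; as $X$ is compact, they are
homeomorphisms onto their images. If $\chi\in X$, then $A-\chi(A)\in\ker\chi$ is not invertible, so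
$\chi(A)\in\sigma(A)=\partial\mathbb D$. It remains to identify the image of the first map.

Let $\lambda\in\sigma_{ap}(S)$ and choose unit vectors $x_n$ with $(S-\lambda)x_n\to0$. By hyponormality
$(S-\lambda)^*x_n\to0$ as well. Let $\psi(Y)=\lim\langle Yx_n,x_n\rangle$ along an ultrafilter. Then
$\psi(YS)=\lambda\psi(Y)$ and $\psi(YS^*)=\bar\lambda\psi(Y)$ for all $Y\in\mathcal A$, so the state
$\psi$ is multiplicative on polynomials in $S,S^*$, hence on $\mathcal A$; and $\psi(S)=\lambda$.

Conversely, let $\chi\in X$ and $\lambda=\chi(S)$. If $(S-\lambda)^*(S-\lambda)\ge c>0$, then applying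
$\chi$ gives $0=|\chi(S)-\lambda|^2\ge c$, a contradiction. So $\lambda\in\sigma_{ap}(S)$.
\end{proof}

\subsection{Proof of (1)}

As noted in the introduction, $\mathcal A$ is not commutative, so no generator of $\mathcal A$ is
normal. Let $S$ be a subnormal generator with minimal normal extension $N$; then
$\sigma(N)\subseteq\sigma(S)$ (Halmos). Put $K=\sigma_{ap}(S)$. By Lemma~\ref{lem:char}, $K$ is
homeomorphic to $X_A\subseteq\partial\mathbb D$, and $K\ne\emptyset$ because
$\partial\sigma(S)\subseteq K$. We need three facts about $K$.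

\emph{(a) $\sigma(S)\setminus K$ is a union of bounded components of $\mathbb C\setminus K$.} Since
$\partial\sigma(S)\subseteq K\subseteq\sigma(S)$, the set $\sigma(S)\setminus K$ is both open and closed
in $\mathbb C\setminus K$, and it is bounded.

\emph{(b) $K$ has empty interior.} Otherwise a closed disc embeds in $\partial\mathbb D$. The image of
its boundary circle is then already all of $\partial\mathbb D$, which leaves no room for the interior
points.

\emph{(c) $\mathbb C\setminus K$ is connected if $X_A\ne\partial\mathbb D$, and has two components if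
$X_A=\partial\mathbb D$.} In the second case $K$ is a Jordan curve. In the first, $K$ is homeomorphic to
a compact subset of $\mathbb R$, which is a decreasing intersection of finite unions of compact
intervals. By continuity of \v{C}ech cohomology $\check H^1(K;\mathbb Z)=0$, and Alexander duality shows
that $\mathbb C\setminus K$ is connected.

\emph{Claim: $\sigma(S)\ne K$.} Suppose $\sigma(S)=K$. By (b), (c) and Mergelyan's theorem (for compact
sets whose complement has finitely many components), $\bar z$ is a uniform limit on $K$ of rational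
functions $\rho_n$ with poles off $K$. Since $\sigma(N)\subseteq K$, $\rho_n(N)\to N^*$ in norm. For
$\lambda\notin\sigma(S)$ and $x\in\mathcal H$ we have $(N-\lambda)(S-\lambda)^{-1}x=x$, so
$(N-\lambda)^{-1}$ maps $\mathcal H$ into itself. Hence every $\rho_n(N)$ leaves $\mathcal H$ invariant,
and so does $N^*$. Then $\mathcal H$ reduces $N$ and $S$ is normal, a contradiction.

By the claim and (a), $\mathbb C\setminus K$ has a bounded component contained in $\sigma(S)$. By (c)
this forces $X_A=\partial\mathbb D$. So $K=\Gamma$ is a Jordan curve, and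
$\sigma(S)=\Gamma\cup\operatorname{int}\Gamma$, as $\operatorname{int}\Gamma$ is the only bounded
component. Finally $\mathcal A/\mathcal J$ is the largest commutative quotient of $\mathcal A$, so its
character space is $X$, and $\mathcal A/\mathcal J\cong C(X)\cong C(\partial\mathbb D)$. This proves (1).

\subsection{Straightening the curve}

Let $G=\operatorname{int}\Gamma$, and let $\varphi:\overline G\to\overline{\mathbb D}$ be a homeomorphism
that is conformal on $G$ (Carath\'eodory). By Mergelyan's theorem $\varphi$ is a uniform limit of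
polynomials $p_n$ on $\overline G$, and by Fej\'er's theorem $\varphi^{-1}$ is a uniform limit of
polynomials $r_n$ on $\overline{\mathbb D}$. Since $\sigma(N)\subseteq\overline G$,
$p_n(S)=p_n(N)|_{\mathcal H}$ converges in norm to
\[
S_1=\varphi(N)|_{\mathcal H}\in C^*(S).
\]
This is a subnormal contraction. Since $r_n(\varphi(N))\to N$ in norm, $r_n(S_1)\to S$, so
$S\in C^*(S_1)$ and $S_1$ generates $\mathcal A$. For $\chi\in X$ we have
$\chi(S_1)=\lim p_n(\chi(S))=\varphi(\chi(S))$. By Lemma~\ref{lem:char}, applied to both generators,
$\sigma_{ap}(S_1)=\{\chi(S_1):\chi\in X\}=\varphi(\Gamma)=\partial\mathbb D$, and by (1)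
$\sigma(S_1)=\overline{\mathbb D}$.

From now on we write $S$ for $S_1$. So $S$ is a subnormal contraction with
$\sigma_{ap}(S)=\partial\mathbb D$ and $\sigma(S)=\overline{\mathbb D}$. We identify $X$ with
$\partial\mathbb D$ by $\chi\mapsto\chi(S)$ and let
$q:\mathcal A\to\mathcal A/\mathcal J=C(X)=C(\partial\mathbb D)$ be the quotient map, so that $q(Y)$ is
the function $\chi\mapsto\chi(Y)$; in particular $q(S)=z$.

\subsection{Proof of (2)}

Since $0\notin\sigma_{ap}(S)$, $S^*S$ is invertible. Put $V=S(S^*S)^{-1/2}$, an isometry in
$\mathcal A$, and $P=1-VV^*$. As $0\in\sigma(S)$, $S=V(S^*S)^{1/2}$ is not invertible, so $V$ is not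
unitary and $P\ne0$. Also $q(V)=z|z|^{-1}=z$, so $q(P)=0$ and $P\in\mathcal J$.

\emph{$P$ generates $\mathcal J$.} Let $\mathcal I\subseteq\mathcal J$ be the closed ideal generated by
$P$. It suffices to show that $\mathcal A/\mathcal I$ is commutative, for then
$\mathcal J\subseteq\mathcal I$. Represent $\mathcal A/\mathcal I\ne0$ faithfully and let $T$ be the
image of $S$. Then $\|T\|\le1$, $T$ is hyponormal, and $T$ is invertible, being the product of the image
of $V$, which is now unitary, and the invertible $(T^*T)^{1/2}$. We show that $T$ is unitary.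

For $|\lambda|<1$ the operator $S-\lambda$ is bounded below. The inequality
$(S-\lambda)^*(S-\lambda)\ge c>0$ passes to $T$, so $\sigma_{ap}(T)\cap\mathbb D=\emptyset$. As
$\partial\sigma(T)\subseteq\sigma_{ap}(T)$, the set $\sigma(T)\cap\mathbb D$ is open and closed in
$\mathbb D$. It does not contain $0$, so it is empty, and $\sigma(T)\subseteq\partial\mathbb D$.

Next, $T^{-1}$ is hyponormal: an invertible $Y$ is hyponormal if and only if $Y^*Y^{-1}$ is a
contraction, and for $Y=T^{-1}$ this operator is $(T^*)^{-1}T=(T^*T^{-1})^*$. Finally, the norm of a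
hyponormal operator $Y$ is its spectral radius (Stampfli): for $n\ge1$,
\[
\|Y^nx\|^2=\langle Y^*Y^nx,Y^{n-1}x\rangle\le\|Y^*Y^nx\|\,\|Y^{n-1}x\|\le\|Y^{n+1}x\|\,\|Y^{n-1}x\|,
\]
so $\|Y^n\|^2\le\|Y^{n+1}\|\,\|Y^{n-1}\|$. For $Y\ne0$ it follows by induction that all $Y^n$ are
nonzero; the ratios $\|Y^{n+1}\|/\|Y^n\|$ are then nondecreasing, and $\|Y^n\|\ge\|Y\|^n$. With
$Y=T^{-1}$ we get $\|T^{-1}\|=1$. Together with $\|T\|\le1$ this shows that $T$ is unitary, and
$\mathcal A/\mathcal I=C^*(T)$ is commutative. Hence $\mathcal I=\mathcal J$.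

\emph{$[P]=0$.} Apply (K2) to $0\to\mathcal J\to\mathcal A\to C(\partial\mathbb D)\to0$. The isometry $V$
lifts $z$, so $\partial[z]=-[P]\in K_0(\mathcal J)$. The function $q(A)$ is $\chi\mapsto\chi(A)$, a
homeomorphism of $X=\partial\mathbb D$ onto $X_A=\partial\mathbb D$, so $[q(A)]=\pm[z]$ by (K3). Here the
spectrum of $A$ enters decisively: $A$ is invertible, in $\mathcal A$ by spectral permanence, so
$\partial[q(A)]=0$. Therefore $[P]=0$ in $K_0(\mathcal J)$. The projection $P$ is full in the separable
algebra $\mathcal J$, because closed ideals of $\mathcal J$ are closed ideals of $\mathcal A$, and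
$P\mathcal JP=P\mathcal AP$ since $P\in\mathcal J$. By (K4), $[P]=0$ in $K_0(P\mathcal AP)$. This proves
(2).

\subsection{Proof of (3) and of Corollary~\ref{cor:typeI}}

Let $D\ne0$ be a quotient of $P\mathcal AP$. Since $P$ is the unit of $P\mathcal AP$, (2) gives
$[1_D]=0$ in $K_0(D)$. By (K1) there is $k$ with $1_{k+1}\sim0\oplus1_k$ in $M_{k+1}(D)$. So the unit of
$M_{k+1}(D)$ is equivalent to a proper subprojection, and $D$ is not stably finite.

Recall that quotients, $C^*$-subalgebras and extensions of type~I algebras are of type~I, that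
$C^*$-algebras of compact operators are of type~I, and that a simple unital type~I algebra is some
$M_n(\mathbb C)$. If $\mathcal A$ were of type~I, then so would be the nonzero unital algebra
$P\mathcal AP$, and its quotient by a maximal ideal would be some $M_n(\mathbb C)$. That is stably
finite, a contradiction. This completes the proof of Theorem~\ref{thm:obstruct}.

The first statement of Corollary~\ref{cor:typeI} is immediate. If $A$ is essentially normal, then
$C^*(A)$ is an extension of the commutative algebra $C^*(A)/(C^*(A)\cap\mathcal K(\mathcal H))$ by an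
algebra of compact operators, hence of type~I. \qed

\begin{example}
The corollary goes strictly beyond the essentially normal case. Let $U$ be the bilateral shift,
$J=\left(\begin{smallmatrix}1&1\\0&1\end{smallmatrix}\right)$, and $A=U\oplus(J\otimes1_{\ell^2})$. Then
$\sigma(A)=\partial\mathbb D$, and
$A^*A-AA^*=0\oplus\left(\begin{smallmatrix}-1&0\\0&1\end{smallmatrix}\right)\otimes1_{\ell^2}$ is not
compact. But $C^*(A)\subseteq C^*(U)\oplus(M_2\otimes1_{\ell^2})$ is of type~I.
\end{example}

\section{The criterion for $E_B$}\label{sec:criterion}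

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
The first statement is Proposition~\ref{prop:subnormal}. Since $B\ne0$, $1\otimes s$ is not normal and
$E_B$ is not commutative, so no generator of $E_B$ is unitary.

Consider the exact sequence $0\to B\otimes\mathcal K\to E_B\xrightarrow{\,q\,}C(\partial\mathbb D)\to0$.
The isometry $1\otimes s$ lifts $z$, so by (K2)
\begin{equation}\label{eq:index}
\partial[z]=-[1\otimes e_{00}],\qquad\text{which corresponds to }-[1_B]\text{ under }
K_0(B\otimes\mathcal K)\cong K_0(B).
\end{equation}

(i)$\Rightarrow$(iii). The function $f=q(A)$ generates $C(\partial\mathbb D)$ and takes values in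
$\sigma(A)=\partial\mathbb D$. As in Section~\ref{sec:toeplitz}, $f$ is a homeomorphism of
$\partial\mathbb D$, so $[f]=\pm[z]$ by (K3). Since $A$ is invertible in $E_B$, $\partial[f]=0$, and
\eqref{eq:index} gives $[1_B]=0$.

(ii)$\Rightarrow$(iii). If $z$ lifts to an invertible element, then $\partial[z]=0$, and
\eqref{eq:index} gives $[1_B]=0$.

(iii)$\Rightarrow$(i) and (ii). By (K1) there is $k$ with $1\oplus1_k\sim0\oplus1_k$ in $M_{k+1}(B)$,
and $k\ge1$ because $1\not\sim0$. Let $v\in M_{k+1}(B)$ satisfy $v^*v=0\oplus1_k$ and $vv^*=1_{k+1}$.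
The first column of $v$ vanishes, and the remaining $k$ columns form $w\in M_{k+1,k}(B)$ with
$w^*w=1_k$ and $ww^*=1_{k+1}$. Proposition~\ref{prop:circle} with $m=k$ gives an $A$ as in (i), similar
to a unitary. This $A$ is invertible, and $q(A)=z$ by its construction, which is (ii).
\end{proof}

\begin{example}
Let $B=M_k(\mathcal O_n)$ with $2\le n<\infty$ and $(k-1)(k-2)/2\ge n$, where $\mathcal O_n$ is the Cuntz
algebra generated by $n$ isometries whose range projections sum to $1$. There are $(k-1)(k-2)/2$
positions $(i,j)$ in a $k\times k$ matrix with $j\ge i+2$. Let $a=\mathrm{diag}(1,\dots,k)$, and let $b$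
be the self-adjoint matrix with $1$ on the first off-diagonals, the $n$ isometries in $n$ distinct such
positions, their adjoints in the reflected positions, and zeros elsewhere. As in the proof of
Theorem~\ref{thm:exist}, $a$ gives the diagonal matrix units, cutting $b$ by them gives all matrix units
and all the isometries, and so $C^*(a,b)=B$. The group $K_0(\mathcal O_n)\cong\mathbb Z/(n-1)$ is
generated by $[1]$ (Cuntz), and $[1_B]$ corresponds to $k$ modulo $n-1$. Hence $E_{M_k(\mathcal O_n)}$,
which always has a subnormal generator, has a generator with spectrum $\partial\mathbb D$ if and only if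
$(n-1)\mid k$.
\end{example}

\begin{thebibliography}{9}
\bibitem{SHG}
\emph{Subnormal and hyponormal generators of $C^*$-algebras},
\texttt{http://home.wlu.edu/\textasciitilde feldmann/pdffiles/SubnormalGenerators.pdf}.
\end{thebibliography}

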